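\title{Repeated LexBFS$^+$ on cocomparability graphs\\ can have any even period}

\begin{abstract}
Start from a LexBFS ordering of a graph and run LexBFS again and again, each time breaking ties in favor of the vertex that comes last in the previous ordering. It was conjectured that on a cocomparability graph the resulting sequence of orderings satisfies $\sigma_{i+2}=\sigma_i$ for all large $i$. We disprove this with a graph on ten vertices and a sequence of period $4$. More strongly, for every permutation $\pi$ of $k\ge2$ points we construct a cocomparability graph on $4k+6$ vertices on which every such sequence has eventual period exactly $2\,\mathrm{ord}(\pi)$. On cocomparability graphs with $n\ge 2$ vertices the periods that occur are exactly the positive even integers, and the period can be as large as $\exp\big((\frac12+o(1))\sqrt{n\ln n}\big)$. The tool is a description of one step of the iteration as a lexicographic sort of the vertices by their up-sets in a poset.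
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $G=(V,E)$ is a finite simple graph with $n=|V|\ge1$ vertices, and $u\sim v$ means $uv\in E$. A \emph{vertex ordering} is a linear order $\sigma=(v_1,\dots,v_n)$ of $V$; we write $a<_\sigma b$ if $a$ comes before $b$ in $\sigma$.

\emph{Lexicographic Breadth First Search} (LexBFS) builds a vertex ordering as follows. Every vertex carries a label, a string of integers, which is empty at the start. Labels are compared lexicographically, a proper prefix being smaller than the longer string. For $t=n,n-1,\dots,1$, choose an unnumbered vertex $v$ whose label is largest, give $v$ the number $t$, and append $t$ to the label of every unnumbered neighbor of $v$. The vertices, listed in the order in which they are chosen, form a \emph{LexBFS ordering} of $G$. The label of a vertex thus records its neighbors among the vertices already chosen, and neighbors chosen early weigh most.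

Several vertices may share the largest label, and LexBFS may choose any of them. Given a vertex ordering $\sigma$, the search $\mathrm{LexBFS}^+(G,\sigma)$ removes this freedom: it breaks every tie in favor of the tied vertex that comes last in $\sigma$. We write
\[
T(\sigma)=\mathrm{LexBFS}^+(G,\sigma)
\]
for the resulting ordering. A \emph{LexBFS$^+$ sequence} on $G$ is a sequence $\sigma_1,\sigma_2,\dots$ of LexBFS orderings with $\sigma_{i+1}=T(\sigma_i)$ for all $i\ge1$. There are finitely many vertex orderings, so the sequence ends in a cycle of the map $T$. Its \emph{eventual period} is the least $d\ge1$ such that $\sigma_{i+d}=\sigma_i$ for all large $i$.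

A graph is a \emph{comparability graph} if its edges can be oriented transitively: whenever $a\to b$ and $b\to c$, the pair $ac$ is an edge oriented $a\to c$. A \emph{cocomparability graph} is the complement of a comparability graph. A vertex ordering $\sigma$ of $G$ is a \emph{cocomparability ordering} if, for all $a<_\sigma b<_\sigma c$ with $ac\in E$, at least one of $ab$ and $bc$ is in $E$; that is, no edge passes over a vertex that is adjacent to neither of its ends. A graph is a cocomparability graph if and only if it has such an ordering (the argument is recalled in Section~\ref{sec:sort}). Iterating $T$ finds one.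

\begin{theorem}[Dusart and Habib]\label{thm:DH}
Let $G$ be a cocomparability graph on $n$ vertices and let $\sigma_1,\sigma_2,\dots$ be a LexBFS$^+$ sequence on $G$. Then $\sigma_n$ is a cocomparability ordering of $G$, whatever the choice of $\sigma_1$.
\end{theorem}

How long is the cycle in which the sequence ends? At the first step of the search all labels are empty, so the first vertex of $T(\sigma)$ is the last vertex of $\sigma$. Hence $T(\sigma)\ne\sigma$ as soon as $n\ge2$, and $2$ is the smallest period one can hope for. If $G$ is complete or has no edges, all unnumbered vertices have the same label at every step, $T$ reverses the ordering, and the period is $2$. In general, once a cocomparability ordering is reached, each further step reverses the relative order of every pair of non-adjacent vertices (Lemma~\ref{lem:flip}), so $\sigma_{i+2}$ and $\sigma_i$ agree on all such pairs for $i\ge n$. It is natural to guess that the adjacent pairs settle down too, and Example~\ref{ex:chains} gives a class of posets for which they do. The following conjecture is posed in~\cite{thesis}.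

\begin{quote}
\emph{Let $G$ be a cocomparability graph and let $\sigma_1,\sigma_2,\dots$ be a LexBFS$^+$ sequence on $G$. Then, whatever the choice of $\sigma_1$, we have $\sigma_{i+2}=\sigma_i$ for all sufficiently large $i$.}
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:ten}
There is a cocomparability graph on $10$ vertices with a LexBFS$^+$ sequence that is periodic with minimal period $4$. In this sequence $\sigma_{i+2}\ne\sigma_i$ for every $i$.
\end{theorem}

Theorem~\ref{thm:ten} concerns one starting ordering. The next theorem shows that on suitable graphs no choice of $\sigma_1$ leads to period $2$, and it determines all possible periods. Here $\mathrm{ord}(\pi)$ is the order of the permutation $\pi$.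

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] For every $k\ge2$ and every permutation $\pi$ of $\{1,\dots,k\}$ there is a cocomparability graph $G_\pi$ on $4k+6$ vertices on which every LexBFS$^+$ sequence has eventual period exactly $2\,\mathrm{ord}(\pi)$. In particular, if $\pi\ne\mathrm{id}$, then no LexBFS$^+$ sequence on $G_\pi$ satisfies $\sigma_{i+2}=\sigma_i$ for all large $i$.
\item[(2)] The set of eventual periods of LexBFS$^+$ sequences on cocomparability graphs is exactly $\{1\}\cup\{2,4,6,\dots\}$, and $1$ occurs only for $n=1$. Every even number $2m$ is the eventual period of all sequences on some cocomparability graph.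
\item[(3)] There are cocomparability graphs on $n\to\infty$ vertices all of whose sequences have eventual period $\exp\big((\frac12+o(1))\sqrt{n\ln n}\big)$.
\end{enumerate}
\end{theorem}

By part~(3), the period is not bounded by any polynomial in $n$.

Section~\ref{sec:ten} proves Theorem~\ref{thm:ten} from the definitions alone. Section~\ref{sec:sort} describes $T$ as a sorting procedure on a poset, and Section~\ref{sec:layers} makes this explicit for posets with three layers, where an ordering of the top layer is passed down to the bottom layer and back. Section~\ref{sec:Gpi} arranges the layers so that each round trip applies $\pi$, and Section~\ref{sec:periods} derives Theorem~\ref{thm:main}.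

\section{A ten-vertex graph with period four}\label{sec:ten}

For an automorphism $\varphi$ of $G$ and $\sigma=(v_1,\dots,v_n)$ put $\varphi(\sigma)=(\varphi(v_1),\dots,\varphi(v_n))$. Run the searches for $T(\sigma)$ and $T(\varphi(\sigma))$ side by side. By induction on the steps, $\varphi(v)$ has in the second search the label that $v$ has in the first, and the tie-break selects corresponding vertices. Hence
\begin{equation}\label{eq:equiv}
T(\varphi(\sigma))=\varphi(T(\sigma)).
\end{equation}
So if $T(\sigma)=\varphi(\sigma)$ for some $\sigma$, the sequence that starts at $\sigma$ is the orbit of $\sigma$ under $\varphi$, and its period is the order of $\varphi$. We need a cocomparability graph with such a pair $(\sigma,\varphi)$ and $\varphi^2\neq\mathrm{id}$. A self-complementary graph supplies a symmetry of this kind: a permutation that carries a graph onto its complement cannot be an involution, because an involution that swaps $x$ and $y$ fixes the pair $xy$, which would have to be both an edge and a non-edge. We use the path on four vertices.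

\begin{proof}[Proof of Theorem~\ref{thm:ten}]
Let $Q=\{p,q,r,s\}$, let $A=\{pq,qr,rs\}$ be the edge set of the path $p\,q\,r\,s$, and let $B=\{pr,qs,ps\}$ be the edge set of the complementary path. Let $G$ have the ten vertices $V=A\cup Q\cup B$ and the following edges: $A$, $Q$ and $B$ are cliques; there is no edge between $A$ and $B$; and $x\in Q$ is adjacent to $e\in A\cup B$ if and only if $x\notin e$.

Orient the non-edges by $a\to b$ for $a\in A$ and $b\in B$, by $a\to x$ for $x\in a\in A$, and by $x\to b$ for $x\in b\in B$. A directed path with two arcs has the form $a\to x\to b$, and $a\to b$ holds. So the orientation is transitive and $G$ is a cocomparability graph.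

Let $\varphi$ be the cyclic permutation $p\mapsto q\mapsto s\mapsto r\mapsto p$ of $Q$, acting on pairs in the natural way:
\[
pq\mapsto qs,\quad qr\mapsto ps,\quad rs\mapsto pr,\qquad pr\mapsto pq,\quad qs\mapsto rs,\quad ps\mapsto qr .
\]
It preserves $Q$ and the relation $x\in e$, and it exchanges $A$ and $B$. The definition of $G$ is symmetric in $A$ and $B$, so $\varphi$ is an automorphism of $G$, of order $4$. Let
\[
\sigma_1=(qr,\ rs,\ pq,\ \ p,\ s,\ q,\ r,\ \ qs,\ pr,\ ps).
\]
The table computes $T(\sigma_1)$. The second column also lists the vertices that were tied, and the last column gives all nonempty labels of unnumbered vertices after the choice.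

\begin{center}
\small
\begin{tabular}{c|l|l|l}
$t$ & chosen & unnumbered neighbors & labels afterwards\\
\hline
$10$ & $ps$ (all tied) & $pr,qs,q,r$ & $pr,qs,q,r\colon(10)$\\
$9$ & $pr$ (of $q,r,qs,pr$) & $qs,q,s$ & $qs,q\colon(10,9)$; $r\colon(10)$; $s\colon(9)$\\
$8$ & $qs$ (of $q,qs$) & $p,r$ & $q\colon(10,9)$; $r\colon(10,8)$; $s\colon(9)$; $p\colon(8)$\\
$7$ & $q$ & $p,r,s,rs$ & $r\colon(10,8,7)$; $s\colon(9,7)$; $p\colon(8,7)$; $rs\colon(7)$\\
$6$ & $r$ & $p,s,pq$ & $s\colon(9,7,6)$; $p\colon(8,7,6)$; $rs\colon(7)$; $pq\colon(6)$\\
$5$ & $s$ & $p,pq,qr$ & $p\colon(8,7,6,5)$; $rs\colon(7)$; $pq\colon(6,5)$; $qr\colon(5)$\\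
$4$ & $p$ & $rs,qr$ & $rs\colon(7,4)$; $pq\colon(6,5)$; $qr\colon(5,4)$\\
$3$ & $rs$ & $pq,qr$ & $pq\colon(6,5,3)$; $qr\colon(5,4,3)$\\
$2$ & $pq$ & $qr$ & $qr\colon(5,4,3,2)$\\
$1$ & $qr$ & &
\end{tabular}
\end{center}

Therefore
\[
\sigma_2=T(\sigma_1)=(ps,\ pr,\ qs,\ \ q,\ r,\ s,\ p,\ \ rs,\ pq,\ qr)=\varphi(\sigma_1).
\]
Define $\sigma_{i+1}=T(\sigma_i)$ for all $i$. By \eqref{eq:equiv} and induction, $\sigma_{i+1}=\varphi^{i}(\sigma_1)$ for all $i\ge0$. In particular $\sigma_1=\varphi^4(\sigma_1)=\sigma_5=T(\sigma_4)$ is itself a LexBFS ordering, so this is a LexBFS$^+$ sequence. Finally $\sigma_{i+d}=\varphi^d(\sigma_i)$, which equals $\sigma_i$ if and only if $\varphi^d$ fixes every vertex, that is, if and only if $4$ divides $d$.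
\end{proof}

For instance, $\sigma_3=(qr,pq,rs,\ s,p,r,q,\ pr,qs,ps)$ places the adjacent vertices $pq$ and $rs$ in the order opposite to that of $\sigma_1$.

\section{One step of LexBFS$^+$ as a sort by up-sets}\label{sec:sort}

The computation above follows a single sequence, and the period comes from a symmetry of the graph. To control all sequences on a graph we need a description of $T$ that does not go through the labels step by step. Such a description exists for cocomparability orderings, and it is best stated for posets.

Let $P$ be a poset on $V$ with strict order $<_P$. Its \emph{incomparability graph} joins two distinct elements when neither is below the other. A \emph{linear extension} of $P$ is a linear order $\sigma$ in which $x<_Py$ implies $x<_\sigma y$, and the \emph{dual} poset $P^d$ has all relations reversed; it has the same incomparability graph. We write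
\[
U(x)=\{w: w>_Px\},\qquad D(x)=\{w: w<_Px\}
\]
for the strict up-set and down-set of $x$. A transitive orientation of the non-edges of $G$ is the same thing as a poset with incomparability graph $G$. Every linear extension $\sigma$ of such a poset is a cocomparability ordering of $G$: if $a<_\sigma b<_\sigma c$ and $ab,bc\notin E$, then $a<_Pb<_Pc$, so $ac\notin E$. Conversely, if $\sigma$ is a cocomparability ordering, orient each non-edge from its earlier to its later end. This orientation is transitive, since $a<_\sigma b<_\sigma c$ and $ab,bc\notin E$ force $ac\notin E$, and $\sigma$ is a linear extension of the resulting poset. So the cocomparability orderings of $G$ are exactly the linear extensions of the posets with incomparability graph $G$.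

From now on $G$ is the incomparability graph of $P$. We need one fact about labels. A label is the strictly decreasing list of the numbers of the chosen neighbors. Two distinct labels agree on all entries above the largest integer that occurs in exactly one of them, and the label that contains this integer is the larger one, because at that position the other label has a smaller entry or has ended. Large numbers belong to vertices chosen early, so at any moment of the search the following holds for unnumbered vertices $u,v$.
\begin{equation}\tag{$\ast$}\label{eq:star}
\parbox{0.82\textwidth}{The labels of $u$ and $v$ are equal if and only if $u$ and $v$ have the same neighbors among the chosen vertices. Otherwise the larger label belongs to the one of $u,v$ that is adjacent to the earliest chosen vertex adjacent to exactly one of them.}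
\end{equation}

\begin{lemma}[Flipping]\label{lem:flip}
If $\sigma$ is a linear extension of $P$, then $T(\sigma)$ is a linear extension of $P^d$.
\end{lemma}

\begin{proof}
Let $\tau=T(\sigma)$ and suppose that $x<_Py$ and $x<_\tau y$ for some pair $(x,y)$. Choose such a pair with $x$ as early in $\tau$ as possible. When $x$ was chosen, $y$ was unnumbered, so the label of $x$ was at least that of $y$. The labels were not equal: $x<_\sigma y$ because $\sigma$ extends $P$, so the tie-break would not have selected $x$. By \eqref{eq:star} there is a vertex $z<_\tau x$ with $z\sim x$ and $z\not\sim y$. As $z\neq y$, the elements $z$ and $y$ are comparable. If $z<_Py$, then $(z,y)$ is a pair of the same kind with $z$ earlier than $x$, contrary to the choice of $x$. If $y<_Pz$, then $x<_Py<_Pz$, contrary to $z\sim x$.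
\end{proof}

The lemma fixes the order of comparable pairs in $\tau=T(\sigma)$. It also tells us what the labels are. A vertex chosen before $v$ and not adjacent to $v$ must lie above $v$ in $P$, so the label of $v$ lists the chosen vertices \emph{outside} $U(v)$. A large label means a small up-set, in a sense that we now make precise. For a linear order $\tau$ of $V$ and distinct sets $X,Y\subseteq V$, write
\[
X\prec_\tau Y\quad\text{if the $\tau$-first element of the symmetric difference $X\triangle Y$ lies in $Y$.}
\]
Encode a set as a $0$--$1$ word whose positions are the vertices in the order $\tau$. Then $X\prec_\tau Y$ says that the word of $X$ is the smaller binary number. Thus $\prec_\tau$ is a linear order on the subsets of $V$, and $X\subsetneq Y$ implies $X\prec_\tau Y$. We write $X\preceq_\tau Y$ if $X\prec_\tau Y$ or $X=Y$.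

\begin{lemma}[Sorting]\label{lem:sort}
Let $\sigma$ be a linear extension of $P$, let $\tau=T(\sigma)$, and let $x\ne y$. Then $x<_\tau y$ if and only if
\[
U(x)\prec_\tau U(y),\qquad\text{or}\qquad U(x)=U(y)\ \text{ and }\ y<_\sigma x .
\]
If $\sigma$ is a linear extension of $P^d$, the same holds with $D$ in place of $U$.
\end{lemma}

\begin{proof}
The second statement is the first one applied to $P^d$. For $x\neq y$ the displayed condition holds for exactly one of the pairs $(x,y)$ and $(y,x)$, so it suffices to show that $x<_\tau y$ implies it.

Let $x<_\tau y$, and let $S$ be the set of vertices chosen before $x$. For $v\in\{x,y\}$, a vertex $w\in S$ is non-adjacent to $v$ if and only if it is comparable to $v$, and by Lemma~\ref{lem:flip} this happens if and only if $w\in U(v)$. So the neighbors of $v$ in $S$ form the set $S\setminus U(v)$, and the vertices of $S$ adjacent to exactly one of $x,y$ form the set $(U(x)\cap S)\triangle(U(y)\cap S)$. When $x$ was chosen, its label was at least that of $y$. By \eqref{eq:star}, either this symmetric difference is empty, or its $\tau$-first element is adjacent to $x$ and not to $y$, and hence lies in $U(y)\cap S$.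 In both cases $U(x)\cap S\preceq_\tau U(y)\cap S$. Lemma~\ref{lem:flip} also gives $U(x)\subseteq S$. Therefore
\[
U(x)=U(x)\cap S\preceq_\tau U(y)\cap S\preceq_\tau U(y).
\]
If $U(x)\neq U(y)$, this is the first alternative. If $U(x)=U(y)$, then $x$ and $y$ had equal labels when $x$ was chosen, and the tie-break gives $y<_\sigma x$.
\end{proof}

So $T(\sigma)$ sorts the vertices by increasing up-set and reverses $\sigma$ among vertices with the same up-set. The key $\prec_\tau$ refers to the ordering $\tau$ that is being built, but when two up-sets are nested their comparison does not depend on $\tau$ at all. This gives a class of posets on which the guess of period $2$ is right.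

\begin{example}\label{ex:chains}
Suppose that the sets $U(x)$ form a chain under inclusion and the sets $D(x)$ do too. This holds when the elements are closed intervals of the real line and $x<_Py$ means that $x$ lies entirely to the left of $y$, since $U(x)$ shrinks as the right endpoint of $x$ grows and $D(x)$ grows with the left endpoint. Let $\sigma$ be a linear extension of $P$. Two applications of Lemma~\ref{lem:sort} show that $x$ precedes $y$ in $T^2(\sigma)$ if and only if $D(x)\subsetneq D(y)$, or $D(x)=D(y)$ and $U(x)\supsetneq U(y)$, or both sets agree and $x<_\sigma y$. So $T^2$ sorts by a fixed key and keeps the order of ties. Sorting a second time changes nothing, and $T^4(\sigma)=T^2(\sigma)$.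
\end{example}

A longer period therefore needs up-sets or down-sets that are not nested, so that the order of two vertices depends on the order of the vertices above or below them.

\section{Posets with three layers}\label{sec:layers}

Call $P$ \emph{layered} if $V$ is the disjoint union of nonempty antichains $A$, $Q$, $B$, every element of $A$ is below every element of $B$, all other relations have the form $a<_Px$ or $x<_Pb$ with $a\in A$, $x\in Q$, $b\in B$, and
\begin{equation}\label{eq:proper}
\emptyset\neq D(x)\subsetneq A,\qquad \emptyset\ne U(x)\subsetneq B\qquad\text{for all }x\in Q .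
\end{equation}
The sets $D(x)$ and $U(x)$ for $x\in Q$ can be prescribed freely subject to \eqref{eq:proper}: the only chains with three elements are $a<_Px<_Pb$, and $a<_Pb$ always holds, so the relation is transitive. The dual of a layered poset is layered, with $A$ and $B$ exchanged.

Theorem~\ref{thm:DH} produces a cocomparability ordering of $G$, which is a linear extension of \emph{some} poset with incomparability graph $G$. To apply Lemma~\ref{lem:sort} to $P$ we must know that this poset is $P$ or $P^d$.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $P$ be layered, with incomparability graph $G$. Every cocomparability ordering $\rho$ of $G$ is a linear extension of $P$ or of $P^d$.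
\end{lemma}

\begin{proof}
If $b'<_\rho a<_\rho b$ with $a\in A$ and $b,b'\in B$, then $b'b\in E$ while $b'a,ab\notin E$, which is impossible. So each $a\in A$ is before all of $B$ or after all of $B$. In the same way, with $A$ a clique in place of $B$, each $b\in B$ is before all of $A$ or after all of $A$. If some $a$ is before all of $B$, then every $b$ is after that $a$ and hence after all of $A$; otherwise all of $A$ is after all of $B$. The reverse of a cocomparability ordering is again one, and reversal exchanges the linear extensions of $P$ and $P^d$. So we may assume that $A$ is entirely before $B$, and we show that $\rho$ extends $P$. Let $x\in Q$.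

Suppose that $a\in D(x)$ and $x<_\rho a$. Choose $b\in B\setminus U(x)$. Then $x<_\rho a<_\rho b$ with $xb\in E$ and $xa,ab\notin E$, which is impossible.

Suppose that $b\in U(x)$ and $b<_\rho x$. Choose $a\in A\setminus D(x)$. Then $a<_\rho b<_\rho x$ with $ax\in E$ and $ab,bx\notin E$, which is impossible.
\end{proof}

The proof uses $D(x)\ne A$ and $U(x)\ne B$, and the lemma fails without them. For $A=\{a\}$, $Q=\{x\}$, $B=\{b,b'\}$ with $D(x)=\{a\}$ and $U(x)=\{b\}$, the only edges are $xb'$ and $bb'$, and $(a,b,x,b')$ is a cocomparability ordering that extends neither $P$ nor $P^d$.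

\begin{proposition}\label{prop:step}
Let $P$ be layered, let $\sigma$ be a linear extension of $P$, and let $\tau=T(\sigma)$. Then $\tau$ lists
\begin{enumerate}
\item[(i)] first $B$, in the reverse of its $\sigma$-order;
\item[(ii)] then $Q$, by $\prec_\tau$-increasing sets $U(x)\subseteq B$;
\item[(iii)] then $A$, by $\prec_\tau$-increasing sets $U(a)\cap Q$.
\end{enumerate}
In \textup{(ii)} and \textup{(iii)}, vertices with equal sets appear in the reverse of their $\sigma$-order. If $\sigma$ is a linear extension of $P^d$, the same holds with $A$ and $B$ exchanged and $D$ in place of $U$.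
\end{proposition}

\begin{proof}
For $b\in B$, $x\in Q$, $a\in A$ we have $\emptyset=U(b)\subsetneq U(x)\subsetneq B\subseteq U(a)$ by \eqref{eq:proper}. By Lemma~\ref{lem:sort}, $\tau$ lists $B$, then $Q$, then $A$. All elements of $B$ have the same up-set, which gives (i), and (ii) is Lemma~\ref{lem:sort} on $Q$. For $a,a'\in A$ both up-sets contain $B$, so $U(a)\triangle U(a')=(U(a)\cap Q)\triangle(U(a')\cap Q)$, which gives (iii).
\end{proof}

Here $U(x)\neq\emptyset$ keeps $Q$ from mixing with $B$. The description is no longer self-referential: (i) determines the order of $B$, the comparisons in (ii) involve only the order of $B$, and those in (iii) only the order of $Q$. In the absence of ties, $T(\sigma)$ depends only on the order in which $\sigma$ lists $B$. The next step reverses the order just obtained on $A$ and passes it up through $Q$ to $B$.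

\begin{example}\label{ex:ten}
The poset of Section~\ref{sec:ten} is layered: each of $p,q,r,s$ lies in one or two of the three elements of $A$, and in one or two of the three elements of $B$. Reversing the order of $B$ in $\sigma_1$ gives $ps,pr,qs$. With these three positions the up-sets of $q,r,s,p$ are the words $001<010<101<110$. With the positions $q,r,s,p$ the sets $U(a)\cap Q=a$ for $a=rs,pq,qr$ are the words $0110<1001<1100$. This recovers $\sigma_2$ without the table.
\end{example}

\section{The graphs $G_\pi$}\label{sec:Gpi}

Fix $k\ge2$ and a permutation $\pi$ of $\{1,\dots,k\}$. We want a layered poset in which an ordering of $k$ low elements $L_1,\dots,L_k\in A$ travels up to $k$ high elements $H_1,\dots,H_k\in B$ and returns with its indices permuted by $\pi$. One family of middle elements, each joining one low element to one high element, does not do this: the ordering would go up and come down along the same matching, and after renaming the high elements the matching is the identity. So we use two families. The element $f_i$ lies between $L_i$ and $H_i$, and $g_{\pi(i)}$ lies between $L_{\pi(i)}$ and $H_i$. Each $L_i$ and each $H_i$ is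 then related to one $f$ and one $g$, and a lexicographic sort listens to the family that comes first. We want the $f$'s first on the way up and the $g$'s first on the way down. Six further elements arrange this.
\begin{itemize}
\item The element $a_1\in A$ is below all $g$'s and no $f$. If $a_1$ precedes all $L_i$, it is the leading digit that distinguishes the down-sets, and the $f$'s precede the $g$'s. Dually, $b_1\in B$ is above all $f$'s and no $g$.
\item The element $y\in Q$ has the smallest up-set in $Q$ and lies above $a_1$ but above no $L_i$. On the way down it comes first in $Q$ and sends $a_1$ behind all $L_i$, so that $a_1$ precedes them after the reversal. Dually, $z\in Q$ does this for $b_1$.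
\item The element $a_0\in A$ is below all of $Q$ and $b_0\in B$ is above all of $Q$, so that the sets in \eqref{eq:proper} are nonempty.
\end{itemize}
Formally, let
\[
A=\{a_0,a_1,L_1,\dots,L_k\},\quad Q=\{y,z,f_1,\dots,f_k,g_1,\dots,g_k\},\quad B=\{b_0,b_1,H_1,\dots,H_k\},
\]
and let $P$ be the poset with these layers and
\[
\begin{aligned}
&D(z)=\{a_0\},&&D(f_i)=\{a_0,L_i\},&&D(y)=\{a_0,a_1\},&&D(g_i)=\{a_0,a_1,L_i\},\\
&U(y)=\{b_0\},&&U(g_{\pi(i)})=\{b_0,H_i\},&&U(z)=\{b_0,b_1\},&&U(f_i)=\{b_0,b_1,H_i\}.
\end{aligned}
\]
These sets are nonempty and have at most three elements, while $|A|=|B|=k+2\ge4$. So \eqref{eq:proper} holds and $P$ is layered; this is where $k\geq2$ is used (for $k=1$ we would have $D(g_1)=A$). Let $G_\pi$ be the incomparability graph of $P$. It is a cocomparability graph on $(k+2)+(2k+2)+(k+2)=4k+6$ vertices. Reading the relations from the outer layers, we get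
\[
\begin{aligned}
U(a_0)\cap Q&=Q, & U(a_1)\cap Q&=\{y,g_1,\dots,g_k\}, & U(L_i)\cap Q&=\{f_i,g_i\},\\
D(b_0)\cap Q&=Q, & D(b_1)\cap Q&=\{z,f_1,\dots,f_k\}, & D(H_i)\cap Q&=\{f_i,g_{\pi(i)}\}.
\end{aligned}
\]
For a sequence $j=(j_1,\dots,j_k)$ that lists $\{1,\dots,k\}$ in some order, put $\pi j=(\pi(j_1),\dots,\pi(j_k))$ and
\[
\Sigma_j=(a_0,a_1,L_{j_k},\dots,L_{j_1},\ \ z,f_{j_1},\dots,f_{j_k},\,y,g_{j_1},\dots,g_{j_k},\ \ H_{j_k},\dots,H_{j_1},b_1,b_0).
\]
It lists $A$, then $Q$, then $B$, so it is a linear extension of $P$. We shall see that $T^2$ maps every linear extension of $P$ to some $\Sigma_j$, and maps $\Sigma_j$ to $\Sigma_{\pi j}$.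

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=1.3]
\node (z) at (0,0) {$z$}; \node (f1) at (1,0) {$f_1$}; \node (f2) at (2,0) {$f_2$};
\node (g1) at (3,0) {$g_1$}; \node (g2) at (4,0) {$g_2$}; \node (y) at (5,0) {$y$};
\node (b1) at (0.5,1.2) {$b_1$}; \node (H1) at (2,1.2) {$H_1$}; \node (H2) at (3,1.2) {$H_2$}; \node (b0) at (4.5,1.2) {$b_0$};
\node (a0) at (0.5,-1.2) {$a_0$}; \node (L1) at (2,-1.2) {$L_1$}; \node (L2) at (3,-1.2) {$L_2$}; \node (a1) at (4.5,-1.2) {$a_1$};
\node at (-1,1.2) {$B$}; \node at (-1,0) {$Q$}; \node at (-1,-1.2) {$A$};
\draw (b1)--(z) (b1)--(f1) (b1)--(f2) (a1)--(y) (a1)--(g1) (a1)--(g2);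
\draw[very thick] (H1)--(f1) (H2)--(f2) (L1)--(f1) (L2)--(f2);
\draw[very thick,dashed] (H1)--(g2) (H2)--(g1) (L1)--(g1) (L2)--(g2);
\end{tikzpicture}
\caption{The poset whose incomparability graph is $G_\pi$, for $k=2$ and $\pi$ the transposition of $1$ and $2$. A line means that the lower element is below the upper one. Not drawn: $a_0$ is below all of $Q$, $b_0$ is above all of $Q$, and all of $A$ is below all of $B$. The thick lines join $L_i$ to $H_i$ through $f_i$; the dashed lines join $L_{\pi(i)}$ to $H_i$ through $g_{\pi(i)}$.}
\label{fig:k2}
\end{figure}

\begin{example}\label{ex:k2}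
Let $k=2$ and let $\pi$ be the transposition (Figure~\ref{fig:k2}). Start from
\[
\Sigma_{(1,2)}=(a_0,a_1,L_2,L_1,\ \ z,f_1,f_2,y,g_1,g_2,\ \ H_2,H_1,b_1,b_0)
\]
and apply Proposition~\ref{prop:step}. On the way down, $B$ is listed as $b_0,b_1,H_1,H_2$. The up-sets in $Q$, written over these four positions, and then the sets $U(a)\cap Q$, written over the six positions obtained for $Q$, are in increasing order
\[
\begin{array}{cccccc}
y&g_1&g_2&z&f_2&f_1\\ 1000&1001&1010&1100&1101&1110
\end{array}
\qquad
\begin{array}{cccc}
L_2&L_1&a_1&a_0\\ 001010&010001&111000&111111
\end{array}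
\]
The order of $L_1,L_2$ was decided by the digit of $g_1$. On the way up, $A$ is listed as $a_0,a_1,L_1,L_2$, and the down-sets give
\[
\begin{array}{cccccc}
z&f_2&f_1&y&g_2&g_1\\ 1000&1001&1010&1100&1101&1110
\end{array}
\qquad
\begin{array}{cccc}
H_1&H_2&b_1&b_0\\ 001010&010001&111000&111111
\end{array}
\]
This time the order of $H_1,H_2$ was decided by the digit of $f_2$. The result is
\[
T^2(\Sigma_{(1,2)})=(a_0,a_1,L_1,L_2,\ \ z,f_2,f_1,y,g_2,g_1,\ \ H_1,H_2,b_1,b_0)=\Sigma_{(2,1)} .
\]
\end{example}

The general case runs in the same way. In both proofs below, recall that when two sets are compared, the set that \emph{contains} the first element of the symmetric difference is the larger one, and its vertex comes later.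

\begin{lemma}[Upward step]\label{lem:up}
Let $\tau$ be a linear extension of $P^d$ that orders $A$ as $L_{j_1},\dots,L_{j_k},a_1,a_0$. Then $T(\tau)=\Sigma_j$.
\end{lemma}

\begin{proof}
Let $\sigma=T(\tau)$. By the dual form of Proposition~\ref{prop:step}, $\sigma$ begins with $a_0,a_1,L_{j_k},\dots,L_{j_1}$, continues with $Q$ sorted by the sets $D(x)$, and ends with $B$ sorted by the sets $D(b)\cap Q$.

All sets $D(x)$ with $x\in Q$ contain $a_0$. If one of two such sets contains $a_1$ and the other does not, then $a_1$ is the first element of their symmetric difference. So $z$ and the $f_i$ precede $y$ and the $g_i$. By inclusion, $z$ precedes the $f_i$ and $y$ precedes the $g_i$. For $\mu<\nu$, both $D(f_{j_\mu})\triangle D(f_{j_\nu})$ and $D(g_{j_\mu})\triangle D(g_{j_\nu})$ equal $\{L_{j_\mu},L_{j_\nu}\}$, whose $\sigma$-first element is $L_{j_\nu}$. It lies in $D(f_{j_\nu})$ and in $D(g_{j_\nu})$, so $f_{j_\mu}<_\sigma f_{j_\nu}$ and $g_{j_\mu}<_\sigma g_{j_\nu}$. Thus $Q$ appears as $z,f_{j_1},\dots,f_{j_k},y,g_{j_1},\dots,g_{j_k}$.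

In $B$, the element $b_0$ is last by inclusion. The first element $z$ of $Q$ lies in $D(b_1)$ and in no $D(H_i)$, so every $H_i$ precedes $b_1$. For $\mu<\nu$, the set $D(H_{j_\mu})\triangle D(H_{j_\nu})$ is $\{f_{j_\mu},f_{j_\nu},g_{\pi(j_\mu)},g_{\pi(j_\nu)}\}$. Since the $f$'s precede the $g$'s, its $\sigma$-first element is $f_{j_\mu}\in D(H_{j_\mu})$, so $H_{j_\nu}<_\sigma H_{j_\mu}$. Thus $B$ appears as $H_{j_k},\dots,H_{j_1},b_1,b_0$.
\end{proof}

\begin{lemma}[Downward step]\label{lem:down}
Let $\sigma$ be a linear extension of $P$ and let $\tau=T(\sigma)$.
\begin{enumerate}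
\item[(a)] The ordering $\tau$ orders $A$ as $L_1,\dots,L_k$ in some order, followed by $a_1,a_0$.
\item[(b)] If $\sigma=\Sigma_j$, then $\tau$ orders $A$ as $L_{\pi(j_1)},\dots,L_{\pi(j_k)},a_1,a_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use Proposition~\ref{prop:step}.

(a) Since $U(y)=\{b_0\}\subsetneq U(x)$ for all $x\in Q\setminus\{y\}$, the element $y$ is first in $Q$, whatever the order of $B$. It lies in $U(a_1)$ and in no $U(L_i)$, so every $L_i$ precedes $a_1$. The element $a_0$ is last by inclusion.

(b) Now $\tau$ begins with $b_0,b_1,H_{j_1},\dots,H_{j_k}$. All sets $U(x)$ with $x\in Q$ contain $b_0$, and $b_1$ lies in $U(z)$ and the $U(f_i)$ but not in $U(y)$ or the $U(g_i)$. So $y$ and the $g$'s precede $z$ and the $f$'s. For $\mu<\nu$ we have $U(g_{\pi(j_\mu)})\triangle U(g_{\pi(j_\nu)})=\{H_{j_\mu},H_{j_\nu}\}$, whose $\tau$-first element is $H_{j_\mu}\in U(g_{\pi(j_\mu)})$. Hence $g_{\pi(j_\nu)}<_\tau g_{\pi(j_\mu)}$, and $Q$ begins with $y,g_{\pi(j_k)},\dots,g_{\pi(j_1)}$. For $\mu<\nu$, the set $U(L_{\pi(j_\mu)})\triangle U(L_{\pi(j_\nu)})$ is $\{f_{\pi(j_\mu)},f_{\pi(j_\nu)},g_{\pi(j_\mu)},g_{\pi(j_\nu)}\}$. Since the $g$'s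 precede the $f$'s, its $\tau$-first element is $g_{\pi(j_\nu)}\in U(L_{\pi(j_\nu)})$, so $L_{\pi(j_\mu)}<_\tau L_{\pi(j_\nu)}$. Together with (a) this gives the claim.
\end{proof}

\begin{proposition}\label{prop:round}
If $\sigma$ is a linear extension of $P$, then $T^2(\sigma)=\Sigma_j$ for some $j$. Moreover, $T^2(\Sigma_j)=\Sigma_{\pi j}$ for every $j$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:flip}, $\tau=T(\sigma)$ is a linear extension of $P^d$. Apply Lemma~\ref{lem:up} to $\tau$, with the order of $A$ given by part (a) or part (b) of Lemma~\ref{lem:down}.
\end{proof}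

\section{The periods}\label{sec:periods}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1) Let $\sigma_1,\sigma_2,\dots$ be a LexBFS$^+$ sequence on $G_\pi$, and let $n=4k+6$. By Theorem~\ref{thm:DH}, $\sigma_n$ is a cocomparability ordering, and by Lemma~\ref{lem:rigid} it is a linear extension of $P$ or of $P^d$. In the second case $\sigma_{n+1}$ is a linear extension of $P$ by Lemma~\ref{lem:flip}. So $\sigma_{i_0}$ extends $P$ for some $i_0\in\{n,n+1\}$, and Proposition~\ref{prop:round} gives a sequence $j$ with
\[
\sigma_{i_0+2+2c}=\Sigma_{\pi^cj}\qquad\text{for all }c\ge0 .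
\]
In particular $\sigma_{i_0+2+2\,\mathrm{ord}(\pi)}=\sigma_{i_0+2}$, and applying $T$ repeatedly gives $\sigma_{i+2\,\mathrm{ord}(\pi)}=\sigma_i$ for all $i\ge i_0+2$.

Conversely, let $d\geq1$ satisfy $\sigma_{i+d}=\sigma_i$ for all large $i$. By Lemma~\ref{lem:flip} the orderings $\sigma_i$ with $i\ge i_0$ extend $P$ and $P^d$ alternately, so the relative order of $a_0$ and $b_0$ alternates and $d$ is even, say $d=2e$. Then $\Sigma_{\pi^{c+e}j}=\Sigma_{\pi^cj}$ for large $c$. The ordering $\Sigma_{j'}$ determines $j'$, so $\pi^e$ fixes every entry of $\pi^cj$. These entries are all of $1,\dots,k$, so $\pi^e=\mathrm{id}$ and $2\,\mathrm{ord}(\pi)$ divides $d$. The eventual period is exactly $2\,\mathrm{ord}(\pi)$, which exceeds $2$ when $\pi\ne\mathrm{id}$.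

(2) Let $G$ be a cocomparability graph on $n$ vertices. If $n=1$, the period is $1$. If $G$ is complete and $n\ge2$, then $T$ reverses every ordering (Section~\ref{sec:intro}) and the period is $2$. If $G$ is not complete, then by Theorem~\ref{thm:DH} the ordering $\sigma_n$ is a linear extension of a poset with incomparability graph $G$, and this poset has a relation $x<y$. By Lemma~\ref{lem:flip} the relative order of $x$ and $y$ alternates along $\sigma_n,\sigma_{n+1},\dots$, so the eventual period is even.

Given $m\ge1$, put $k=\max(m,2)$ and let $\pi$ be a cycle of length $m$ on $\{1,\dots,k\}$, the identity if $m=1$. By (1), every sequence on $G_\pi$ has eventual period $2m$.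

(3) Let $\gamma(k)$ be the largest order of a permutation of $k$ elements. Landau's theorem~\cite{landau} states that $\ln \gamma(k)\sim\sqrt{k\ln k}$ as $k\to\infty$. For each $k\geq2$ choose $\pi$ of order $\gamma(k)$. By (1), every sequence on $G_\pi$ has eventual period $2\gamma(k)=\exp\big((1+o(1))\sqrt{k\ln k}\big)$. With $n=4k+6$ we have $k\sim n/4$ and $\ln k\sim\ln n$, so $\sqrt{k\ln k}\sim\frac12\sqrt{n\ln n}$.
\end{proof}

\begin{remark}
Theorem~\ref{thm:DH} is used only to pass from an arbitrary $\sigma_1$ to a cocomparability ordering, in part (1) and in the parity argument of part (2). The existence of a sequence with a given even period does not depend on it: $\Sigma_j=T^2(\Sigma_{\pi^{-1}j})$ is a LexBFS ordering by Proposition~\ref{prop:round}, and the proof of (1) shows that the sequence on $G_\pi$ that starts at $\Sigma_j$ has period $2\,\mathrm{ord}(\pi)$.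
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Efficient Algorithms On Cocomparability Graphs Via Vertex Orderings},
\texttt{http://www.cs.toronto.edu/\allowbreak\textasciitilde lalla/\allowbreak files/\allowbreak Lalla\_Mouatadid\_PhD\_Thesis.pdf}.

\bibitem{landau}
E.~Landau, \emph{\"Uber die Maximalordnung der Permutationen gegebenen Grades}, 1903.

\end{thebibliography}
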